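\title{KM-arcs whose secants do not carry linear sets}

\begin{abstract}
A KM-arc of type $t$ in $PG(2,q)$ is a set of $q+t$ points that meets every line in $0$, $2$ or $t$ points. For $2<t<q$ its $t$-secants pass through a common point, the nucleus. A conjecture of Vandendriessche states that on every $t$-secant the points of the arc together with the nucleus form an $\mathbb F_2$-linear set. We disprove it: we give an explicit KM-arc of type $8$ in $PG(2,64)$ for which this fails on eight of the nine $8$-secants. We also prove the conjecture for $t\in\{4,q/4,q/2\}$ and all $q$, so the counterexample is the smallest possible, both in $q$ and in $t$.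
\end{abstract}

\section{The conjecture}\label{sec:intro}

\subsection{KM-arcs and their nuclei}

Let $q$ be a prime power and $t\ge 2$. A \emph{KM-arc of type $t$} in $PG(2,q)$ is a set of $q+t$ points that every line meets in $0$, $2$ or $t$ points. A line meeting it in $i$ points is an \emph{$i$-secant}. For $t=2$ these are the hyperovals, the sets of $q+2$ points that meet every line in $0$ or $2$ points; a KM-arc of larger type allows one further intersection number. We use the following known structure theorem, due to Korchm\'aros--Mazzocca and G\'acs--Weiner.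

\begin{theorem}\label{thm:known}
If $\mathcal A$ is a KM-arc of type $t$ in $PG(2,q)$ with $2\le t<q$, then $q$ is even and $t$ divides $q$. If moreover $t>2$, then $\mathcal A$ has exactly $q/t+1$ $t$-secants, and they are concurrent.
\end{theorem}

For $2<t<q$ the common point $N$ of the $t$-secants is the \emph{nucleus} of $\mathcal A$. Both $q$ and $t$ are powers of $2$, and we write
\[
q=2^h,\qquad t=2^\tau,\qquad n=q/t+1\ge 3 .
\]

\begin{lemma}\label{lem:prelim}
Let $\mathcal A$ be a KM-arc of type $t$, $2<t<q$, with nucleus $N$. Then $N\notin\mathcal A$, every line through $N$ is a $0$- or a $t$-secant, every other line is a $0$- or a $2$-secant, and some line through $N$ is a $0$-secant.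
\end{lemma}

\begin{proof}
Let $j$ be the number of $t$-secants through $P\in\mathcal A$. The other $q+1-j$ lines through $P$ are $2$-secants, so $j(t-1)+(q+1-j)=|\mathcal A|-1=q+t-1$. Hence $j(t-2)=t-2$ and $j=1$. All $n\ge 3$ $t$-secants pass through $N$, so $N\notin\mathcal A$. If a line through $N$ contains a point $P\in\mathcal A$, it is the line $PN$, which is the unique $t$-secant through $P$. Lines off $N$ are not $t$-secants. Finally $n<q+1$, so one of the $q+1$ lines through $N$ is a $0$-secant.
\end{proof}

So we may choose coordinates $(x_0,x_1,y)$ with $N=(0,0,1)$ such that the line $x_0=0$ is a $0$-secant. We write $x=a$ for the line through $N$ and $(1,a,0)$. Then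
\[
\mathcal A=\{(1,a,y):a\in S,\ y\in Y_a\},\qquad |S|=n,\quad |Y_a|=t ,
\]
and, since the lines not through $N$ are the lines $y=\beta+mx$,
\begin{equation}\label{eq:line}
\#\{(a,y):a\in S,\ y\in Y_a,\ y=\beta+ma\}\in\{0,2\}\qquad\text{for all }\beta,m\in\mathbb F_q .
\end{equation}
Conversely, a set of this shape with $|S|=q/t+1$, with $|Y_a|=t$ for all $a\in S$ and with property \eqref{eq:line}, is a KM-arc of type $t$: it has $|S|\,t=q+t$ points, and lines through $N$ meet it in $0$ or $t$ points. We call $Y_a$ the \emph{affine part} of $\mathcal A$ on the secant $x=a$. More generally, if $\ell$ is a $t$-secant with an affine coordinate in which $N$ is at infinity, then the affine part on $\ell$ is the set of coordinates of the points of $\mathcal A\cap\ell$. Such a coordinate is unique up to maps $y\mapsto ey+g$ with $e\ne0$.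

\subsection{Linear sets and cosets}

An \emph{$\mathbb F_2$-linear set} on a line $\ell\cong PG(1,q)=PG(\mathbb F_q^2)$ is a point set
\[
\Lambda=\{\langle v\rangle_{\mathbb F_q}:v\in U\setminus\{0\}\},
\]
where $U$ is an $\mathbb F_2$-subspace of $\mathbb F_q^2$. Projectivities preserve this property, as one may apply an element of $GL(2,q)$ to $U$. We give $\langle(x,y)\rangle$ the coordinate $y/x\in\mathbb F_q\cup\{\infty\}$. The following conjecture of Vandendriessche is recorded in \cite{KMslides}.

\begin{quote}
\textbf{Conjecture.} Let $\mathcal A$ be a KM-arc of type $t$ in $PG(2,q)$ with $2<t<q$ and nucleus $N$. Then for every $t$-secant $\ell$ of $\mathcal A$ the set $(\mathcal A\cap\ell)\cup\{N\}$ is an $\mathbb F_2$-linear set on $\ell$.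
\end{quote}

In an affine coordinate with $N=\infty$ the question is whether $Y\cup\{\infty\}$ is linear, where $Y\subset\mathbb F_q$ is the affine part. A \emph{coset} below is always a coset of an additive subgroup of $\mathbb F_q$, possibly the trivial one. Maps $y\mapsto ey+g$ with $e\ne0$ take cosets to cosets of the same size. So whether the affine part on a secant is a coset does not depend on the affine coordinate.

\begin{lemma}\label{lem:coset}
If $Y=y_0+D$ is a coset with $D\ne\{0\}$, then $Y\cup\{\infty\}$ is $\mathbb F_2$-linear.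
\end{lemma}

\begin{proof}
Take $U=\{(\epsilon,\epsilon y_0+d):\epsilon\in\mathbb F_2,\ d\in D\}$. The vectors with $\epsilon=1$ give the points of $Y$; those with $\epsilon=0$ and $d\ne0$, which exist, give $\infty$.
\end{proof}

\subsection{The simplest case, $t=q/2$}

Here there are three $t$-secants, and a parity argument proves more than the conjecture asks.

\begin{proposition}\label{prop:half}
Let $\mathcal A$ be a KM-arc of type $t=q/2>2$. On each $t$-secant the affine part is a coset of an additive subgroup of index $2$ in $\mathbb F_q$.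
\end{proposition}

\begin{proof}
Any three distinct points of $PG(1,q)$ can be mapped to any three others by a projectivity. So we may choose coordinates $(x_0,x_1,y)$ with $N=(0,0,1)$ in which the three $t$-secants consist of $N$ and of the points $(1,0,y)$, respectively $(0,1,y)$, respectively $(1,1,y)$. (Here, unlike before, $x_0=0$ is a $t$-secant.) Let $Y_1,Y_2,Y_3\subset\mathbb F_q$ be the affine parts and $\chi_i:\mathbb F_q\to\mathbb F_2$ their indicator functions. The line $y=\beta x_0+mx_1$ contains $(1,0,\beta)$, $(0,1,m)$, $(1,1,\beta+m)$. So an even number of the statements $\beta\in Y_1$, $m\in Y_2$, $\beta+m\in Y_3$ hold, that is,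
\[
\chi_3(\beta+m)=\chi_1(\beta)+\chi_2(m)\qquad\text{for all }\beta,m\in\mathbb F_q .
\]
Comparing this with the same equation for $(\beta+m,0)$ in place of $(\beta,m)$ gives $\chi_1(\beta)+\chi_2(m)=\chi_1(\beta+m)+\chi_2(0)$. For $\beta=0$ this reads $\chi_2(m)=\chi_1(m)+\chi_1(0)+\chi_2(0)$. Substituting it back we get $\chi_1(\beta+m)=\chi_1(\beta)+\chi_1(m)+\chi_1(0)$. So $\chi_1+\chi_1(0)$ is additive. It is not zero because $|Y_1|=q/2$, and $Y_1$ is a coset of its kernel. Any of the three secants can play the first role.
\end{proof}

Conversely, let $q\ge4$ and let $\chi:\mathbb F_q\to\mathbb F_2$ be a nonzero additive map. The sets $Y_1=Y_2=\ker\chi$ and $Y_3=\mathbb F_q\setminus\ker\chi$ satisfy the displayed equation, so KM-arcs of type $q/2$ exist. The condition ``$0$ or $2$'' here is parity, and parity forces additivity. This makes the conjecture a natural guess. With $n\ge5$ secants the condition is no longer a mere parity condition, and there is room for something else.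

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $\omega\in\mathbb F_4\subset\mathbb F_{64}$ satisfy $\omega^2+\omega+1=0$, and put
\[
\mathcal A=\{(1,a,\;a^4+s(a+\omega^2)+s^6):a,s\in\mathbb F_8\}\cup\{(1,\omega,y):y\in\mathbb F_8\}.
\]
Then $\mathcal A$ is a KM-arc of type $8$ in $PG(2,64)$ with nucleus $N=(0,0,1)$. For each $a\in\mathbb F_8$, with $\ell_a$ the $8$-secant $x=a$, the set $(\mathcal A\cap\ell_a)\cup\{N\}$ is not an $\mathbb F_2$-linear set. In particular the conjecture is false.
\end{theorem}

On the ninth secant $x=\omega$ the affine part is the coset $\mathbb F_8$, so there the set is linear.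

\begin{theorem}\label{thm:B}
Let $t\in\{4,q/4,q/2\}$ and $2<t<q$. For every KM-arc $\mathcal A$ of type $t$ in $PG(2,q)$ and every $t$-secant $\ell$, the set $\mathcal A\cap\ell$ is a coset of an additive subgroup of order $t$ of $\mathbb F_q$ in any affine coordinate on $\ell$ with $N$ at infinity. In particular the conjecture holds for these $t$.
\end{theorem}

\begin{corollary}\label{cor:min}
The conjecture holds for all $q\le 32$, and for $q=64$ it holds for every $t\ne8$; it fails for $(q,t)=(64,8)$. So $64$ is the smallest order and $8$ the smallest type of a counterexample. In Theorem~\ref{thm:B} neither ``$t=4$'' can be extended to $t=8$ nor ``$t=q/4$'' to $t=q/8$.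
\end{corollary}

\begin{proof}[Proof, given Theorems~\ref{thm:A} and~\ref{thm:B}]
By Theorem~\ref{thm:known} only powers of two $q$ and $t$ with $2<t<q$ have to be considered. If $q\le32$, then every such $t$ is $4$, $q/4$ or $q/2$. For $q=64$ the only other value is $8$. For every $q$, a type $t$ with $2<t<8$ is $4$. Theorem~\ref{thm:B} covers all these cases except $(q,t)=(64,8)$, where the conjecture fails by Theorem~\ref{thm:A}. In that case $t=8=q/8$, and by Lemma~\ref{lem:coset} the failure of linearity includes the failure of the coset property.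
\end{proof}

Section~\ref{sec:arc} shows that $\mathcal A$ is a KM-arc, and Section~\ref{sec:nonlinear} that eight of its secants carry no linear set. Sections~\ref{sec:power}--\ref{sec:subline} prove Theorem~\ref{thm:B} and are independent of the counterexample. There, for $t=q/4$, we show with power sums that if the affine parts are not all cosets, then the five secants lie in a subline over a proper subfield. A reduction to that subfield then allows induction on $q$.

\section{A KM-arc of type $8$ in $PG(2,64)$}\label{sec:arc}

\subsection{The incidence equation}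

Since $\mathbb F_4\cap\mathbb F_8=\mathbb F_2$, we have $\omega^2\notin\mathbb F_8$ and $\mathbb F_{64}=\mathbb F_8\oplus\mathbb F_8\omega^2$. Recall that $\omega=1+\omega^2$ and $\omega^3=1$. In $\mathbb F_8$ we have $0^6=0$ and $x^6=1/x$ for $x\ne0$, and $x\mapsto x^j$ is a permutation whenever $j\geq 1$ and $\gcd(j,7)=1$.

On the secant $x=a$, $a\in\mathbb F_8$, the parameter $s$ is the $\omega^2$-component of $y=a^4+s(a+\omega^2)+s^6$. So there are eight points. The term $s(a+\omega^2)$ alone would give a coset; the term $s^6$ is there to destroy additivity. We must see why it does not destroy the arc.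

Consider the line $y=\beta+mx$ with $\beta=\beta_0+\beta_1\omega^2$, $m=m_0+m_1\omega^2$ and $\beta_i,m_i\in\mathbb F_8$, and put $B=\beta_1+m_0$.

\emph{At $x=\omega$.} We have $m\omega=m_0(1+\omega^2)+m_1$, so
\begin{equation}\label{eq:omega}
\beta+m\omega=(\beta_0+m_0+m_1)+B\omega^2 .
\end{equation}
The line meets $\mathcal A$ here in one point if $B=0$ and in none if $B\ne0$.

\emph{At $x=a\in\mathbb F_8$.} Here $\beta+ma=(\beta_0+m_0a)+(\beta_1+m_1a)\omega^2$. Comparing components, the point with parameters $(a,s)$ is on the line if and only if $s=\beta_1+m_1a$ and $a^4+sa+s^6=\beta_0+m_0a$. So the number of such points is the number of $a\in\mathbb F_8$ with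
\begin{equation}\label{eq:Phi}
\Phi(a)+Ba=\beta_0,\qquad \Phi(a)=(\beta_1+m_1a)^6+m_1a^2+a^4 .
\end{equation}

So the line sees only the function $\Phi$, which depends on $(\beta_1,m_1)$, together with the free constants $B$ and $\beta_0$. Call $\Phi:\mathbb F_8\to\mathbb F_8$ an \emph{o-function} if $\Phi$ is a permutation and, for every $B\ne0$, the map $a\mapsto\Phi(a)+Ba$ takes every value of $\mathbb F_8$ exactly $0$ or $2$ times. Geometrically, the points $(1,a,\Phi(a))$ together with $(0,1,0)$ and $(0,0,1)$ then form a hyperoval of $PG(2,8)$. If $\Phi$ is an o-function for every $(\beta_1,m_1)$, then every line off $N$ meets $\mathcal A$ in $1+1$ points when $B=0$, and in $0$ or $2$ points when $B\ne0$. The ninth secant supplies the missing point when $B=0$.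

\subsection{Completing the sixth power}

\begin{lemma}\label{lem:ofun}
The functions $x^4$ and $x^6$ are o-functions. If $\Psi$ is an o-function, then so is $a\mapsto c\Psi(a+l)+d$ for all $c,l,d\in\mathbb F_8$ with $c\ne0$.
\end{lemma}

\begin{proof}
Both powers are permutations. Let $B\ne0$. The map $x^4+Bx$ is additive with kernel $\{0\}\cup\{x:x^3=B\}$. This has size $2$, as cubing is bijective on $\mathbb F_8^*$, so every value is taken $0$ or $2$ times.

Consider $x^6+Bx=v$. If $v=0$, the solutions are $x=0$ and the unique $x\neq 0$ with $x^{-2}=B$. If $v\ne0$, then $x\ne0$, and multiplication by $x$ gives the equivalent equation $Bx^2+vx+1=0$. It has $0$ or $2$ distinct roots in $\mathbb F_8$ because $v\ne0$, and they are nonzero.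

For the last statement, $c\Psi(a+l)+d$ is a permutation, and with $x=a+l$ we have
\[
c\Psi(a+l)+d+Ba=c\bigl(\Psi(x)+(B/c)x\bigr)+(d+Bl).
\]
\end{proof}

The smallest case of \eqref{eq:Phi} that shows the idea is $\beta_1=0$, $m_1=1$. Then $\Phi(a)=a^6+a^4+a^2$, and
\[
(a+1)^6=(a^2+1)(a^4+1)=a^6+a^4+a^2+1,\qquad\text{so}\qquad\Phi(a)=(a+1)^6+1 ,
\]
an o-function by Lemma~\ref{lem:ofun}. The term $a^2$ is forced by the summand $sa$, and the term $a^4$ in the definition of $\mathcal A$ is exactly what completes the sixth power. Without it we would have $\Phi(0)=\Phi(1)=0$, and $\Phi$ would not be a permutation. It remains to see that this one choice works for all lines at once.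

\begin{proposition}\label{prop:arc}
$\mathcal A$ is a KM-arc of type $8$ in $PG(2,64)$ with nucleus $N=(0,0,1)$.
\end{proposition}

\begin{proof}
The nine lines $x=a$ ($a\in\mathbb F_8$) and $x=\omega$ contain eight points each, so $|\mathcal A|=72=64+8$; all other lines through $N$ contain none. By the discussion above it suffices that $\Phi$ in \eqref{eq:Phi} is an o-function for all $\beta_1,m_1\in\mathbb F_8$.

If $m_1=0$, then $\Phi(a)=a^4+\beta_1^6$, and Lemma~\ref{lem:ofun} applies. Let $m_1\ne0$ and $k=\beta_1/m_1$. From $(a+k)^6=(a^2+k^2)(a^4+k^4)$ we get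
\[
\Phi(a)=m_1^6a^6+(m_1^6k^2+1)a^4+(m_1^6k^4+m_1)a^2+\text{const}.
\]
We look for $l$ such that this is $m_1^6(a+l)^6+\text{const}$, that is,
\[
m_1^6l^2=m_1^6k^2+1,\qquad m_1^6l^4=m_1^6k^4+m_1 .
\]
Since $m_1^7=1$, the first equation says $l^2=k^2+m_1$, which has a solution $l\in\mathbb F_8$. Then $l^4=k^4+m_1^2$ and $m_1^6l^4=m_1^6k^4+m_1^8=m_1^6k^4+m_1$, so the second equation holds as well. By Lemma~\ref{lem:ofun}, $\Phi$ is an o-function. The $8$-secants are the nine lines above, and they meet in $N$.
\end{proof}

\section{Eight secants without a linear set}\label{sec:nonlinear}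

\subsection{Linear is weaker than coset}

It is not enough to show that the affine parts are not cosets. Let $G=\{0,g_1,g_2,g_1+g_2\}$ be a subgroup of order $4$ of $\mathbb F_q$, $q$ even. By Lemma~\ref{lem:coset} the set $G\cup\{\infty\}$ is linear, and the inversion $x\mapsto1/x$ turns it into the linear set $Y\cup\{\infty\}$ with
\[
Y=\Bigl\{0,\frac1{g_1},\frac1{g_2},\frac1{g_1+g_2}\Bigr\},\qquad
\sum_{y\in Y}y=\frac{g_1^2+g_1g_2+g_2^2}{g_1g_2(g_1+g_2)} .
\]
Four distinct elements form a coset if and only if their sum is $0$. Put $\rho=g_1/g_2$. If $\rho^2+\rho+1\ne0$, which is possible for every $q\ge8$, then $Y$ is not a coset. If, on the other hand, $\rho^2+\rho+1=0$, then $\rho^{-1}=\rho^2$ and $(\rho+1)^{-1}=\rho$, and $Y=g_2^{-1}\{0,\rho^2,1,\rho\}=g_2^{-1}\mathbb F_4$. Vanishing of a power sum has forced a subfield to appear, and $Y$ is a coset after all. The criterion below carries this over to eight points. It needs one more power sum, and one more configuration has to be excluded.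

For a linear set $\Lambda$ defined by a fixed $U$, the \emph{weight} of a point $P$, regarded as a one-dimensional $\mathbb F_q$-subspace, is $\mathrm{wt}(P)=\dim_{\mathbb F_2}(U\cap P)$. It is at least $1$ exactly for the points of $\Lambda$, and it does not change when an element of $GL(2,q)$ is applied to $U$ and $P$.

\begin{lemma}\label{lem:weight}
Let $P\in\Lambda$, and choose an affine coordinate with $P$ at infinity. Every point of $\Lambda\setminus\{P\}$ lies in a coset, contained in $\Lambda\setminus\{P\}$, of a subgroup of order $2^{\mathrm{wt}(P)}$.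
\end{lemma}

\begin{proof}
Let $P=\langle(0,1)\rangle$ and $U\cap P=\{0\}\times W$. A point of $\Lambda\setminus\{P\}$ is spanned by some $(x,y)\in U$ with $x\ne0$. Then $(x,y+c)\in U$ for all $c\in W$. This gives the points $(y+c)/x$, which form the coset $y/x+x^{-1}W$.
\end{proof}

\subsection{The criterion}

\begin{lemma}\label{lem:criterion}
Let $q$ be even and $Y\subset\mathbb F_q$ with $|Y|=8$ such that
\begin{enumerate}
\item[(i)] $\sum_{y\in Y}y=\sum_{y\in Y}y^3=0$,
\item[(ii)] no four distinct elements of $Y$ have sum $0$.
\end{enumerate}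
Then $\Lambda=Y\cup\{\infty\}$ is not an $\mathbb F_2$-linear set of $PG(1,q)$.
\end{lemma}

The idea is as follows. If $\Lambda$ is linear, then (ii) forces $\infty$ to have weight $1$. The weights of the points of $Y$ are then encoded in the degrees of a graph on $Y$, and only two weight distributions survive. In each of them (i) forces $Y$ to be an affine image of $\mathbb F_8$, against (ii).

\begin{proof}
Suppose $\Lambda$ is the linear set of $U$, with $\dim_{\mathbb F_2}U=k$, and let $N=\infty=\langle(0,1)\rangle$. A coset of a group of order $4$ has four distinct elements with sum $0$. So by (ii)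
\begin{equation}\label{eq:nofour}
Y\text{ contains no coset of a group of order }4 .
\end{equation}

\emph{Step 1: the weight of $N$ is $1$.} Otherwise, by Lemma~\ref{lem:weight}, $Y$ contains a coset of a group of order at least $4$, against \eqref{eq:nofour}. Let $U\cap N=\{0,(0,c)\}$.

\emph{Step 2: the weights of the points of $Y$.} Let $U_1$ be the first projection of $U$, so $|U_1|=2^{k-1}$. Every $x\in U_1\setminus\{0\}$ is the first coordinate of exactly two vectors $(x,y)$, $(x,y+c)$ of $U$. We join $y/x$ and $(y+c)/x$ by an edge. The two ends differ by $c/x\ne0$, so different $x$ give different edges, and we obtain a simple graph on the vertex set $Y$ with $2^{k-1}-1$ edges. A vertex $y_0$ is on the edge of $x$ if and only if $(x,xy_0)\in U$. So $y_0$ has degree $2^{\mathrm{wt}(y_0)}-1$, which is at least $1$ and at most $7$, hence in $\{1,3,7\}$. Let $\alpha,\beta,\gamma$ be the numbers of vertices of degree $7,3,1$. A simple graph on $8$ vertices without isolated vertices has at least $4$ and at most $28$ edges, so $2^{k-1}-1\in\{7,15\}$ and $k\in\{4,5\}$.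

If $k=5$, then $\alpha+\beta+\gamma=8$ and $7\alpha+3\beta+\gamma=30$, so $\beta=11-3\alpha$ and $\gamma=2\alpha-3$. Hence $\alpha\ge2$, and $\gamma$ is odd, so positive. But a vertex of degree $1$ is adjacent to all vertices of degree $7$, of which there are at least two, a contradiction.

So $k=4$ and the degree sum is $14$. Then $6\alpha+2\beta=14-8=6$, so $(\alpha,\beta)=(1,0)$ or $(0,3)$.

\emph{Step 3: the case $(\alpha,\beta)=(1,0)$.} Some $y_0\in Y$ has weight $3$. In the coordinate $1/(y+y_0)$, where $y_0\mapsto\infty$ and $N\mapsto0$, the other eight points of $\Lambda$ form a coset of a group of order $8$ by Lemma~\ref{lem:weight}. It contains $0$, so it is a subgroup $G$. Thus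
\[
Y=y_0+Z,\qquad Z=\{0\}\cup\{1/g:g\in G\setminus\{0\}\}.
\]
By (i), $\sum_Zz=\sum_Yy=0$ (as $8y_0=0$), and then $\sum_Yy^3=y_0^2\sum_Zz+y_0\bigl(\sum_Zz\bigr)^2+\sum_Zz^3$ gives $\sum_Zz^3=0$. Recall that $\prod_{g\in G}(T+g)$, for an additive subgroup $G$, contains only the powers $T^{2^i}$. So the nonzero $g$ are the roots of a polynomial $T^7+aT^3+bT+c'$ with $c'\ne0$, and the $1/g$ are the roots of
\[
T^7+\frac b{c'}T^6+\frac a{c'}T^4+\frac1{c'} .
\]
Their elementary symmetric functions are $e_1=b/c'$, $e_2=0$, $e_3=a/c'$. Newton's identities in characteristic $2$ give $\sum_Zz=e_1$ and $\sum_Zz^3=e_1^3+e_1e_2+e_3$, so $b=0$ and then $a=0$. Hence $Z\setminus\{0\}$ consists of seven distinct elements of $\mathbb F_q$ with $z^7=1/c'$. The quotients of these elements by one of them, $z_0$, are the seven seventh roots of unity. So $\mathbb F_8\subset\mathbb F_q$ and $Z=z_0\mathbb F_8$. Now $Y=y_0+z_0\mathbb F_8$ contradicts \eqref{eq:nofour}.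

\emph{Step 4: the case $(\alpha,\beta)=(0,3)$.} Three points $P_1,P_2,P_3\in Y$ have weight $2$, all other points of $\Lambda$ weight $1$. As $\dim U=4$, we have $U=(U\cap P_1)\oplus(U\cap P_2)$. In coordinates with $P_1=\langle(1,0)\rangle$ and $P_2=\langle(0,1)\rangle$ this reads $U=A\times A'$ with $|A|=|A'|=4$. If $P_3=\langle(1,e)\rangle$, then $\{x\in A:ex\in A'\}$ has four elements, so $eA=A'$. Rescaling the second coordinate we may take $A'=A$, and then $P_3$ has coordinate $1$. So $\Lambda$ consists of $0,\infty,1$ and of the six ratios $a'/a$ of distinct nonzero elements of $A$; since $|\Lambda|=9$, these nine points are distinct. As $N$ is none of $P_1,P_2,P_3$, it is one of the ratios $a'/a$. Multiplying $U$ by $a^{-1}$ does not change $\Lambda$, so we may take $A=\{0,1,\lambda,\lambda+1\}$ and $N=\lambda$. The other points of $\Lambda$ are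
\[
\infty,\quad 0,\quad 1,\quad \tfrac1\lambda,\quad \lambda+1,\quad \tfrac1{\lambda+1},\quad \tfrac\lambda{\lambda+1},\quad \tfrac{\lambda+1}\lambda ,
\]
and the map $x\mapsto1/(x+\lambda)$, which sends $N$ to $\infty$, sends them to
\[
0,\quad \tfrac1\lambda,\quad \tfrac1{\lambda+1},\quad \tfrac\lambda{(\lambda+1)^2},\quad 1,\quad \tfrac{\lambda+1}{\lambda^2+\lambda+1},\quad \tfrac{\lambda+1}{\lambda^2},\quad \tfrac\lambda{\lambda^2+\lambda+1} .
\]
(The denominators are nonzero since the nine points are distinct.) Let $Y'$ be this set of eight elements. It arises from $Y$ by a projectivity fixing $\infty$, that is, by a map $y\mapsto ey+g$ with $e\ne0$. So its sum is $0$ by (i). Put $\kappa=\lambda^2+\lambda$. Using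
\[
\tfrac1\lambda+\tfrac{\lambda+1}{\lambda^2}=\tfrac1{\lambda^2},\qquad
\tfrac1{\lambda+1}+\tfrac\lambda{(\lambda+1)^2}=\tfrac1{(\lambda+1)^2},\qquad
\tfrac{\lambda+1}{\kappa+1}+\tfrac{\lambda}{\kappa+1}=\tfrac1{\kappa+1}
\]
and $\frac1{\lambda^2}+\frac1{(\lambda+1)^2}=\frac1{\kappa^2}$, we obtain
\[
0=1+\frac1{\kappa^2}+\frac1{\kappa+1}=\frac{\kappa^3+\kappa+1}{\kappa^2(\kappa+1)} .
\]
So $\kappa^3=\kappa+1$ and $\kappa^4=\kappa^2+\kappa$. Therefore $\lambda^8+\lambda=(\lambda^2+\lambda)^4+(\lambda^2+\lambda)^2+(\lambda^2+\lambda)=\kappa^4+\kappa^2+\kappa=0$. Hence $\lambda\in\mathbb F_8$, the eight elements of $Y'$ lie in $\mathbb F_8$, and $Y'=\mathbb F_8$. So $Y$ is an affine image of $\mathbb F_8$, which contradicts \eqref{eq:nofour}.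
\end{proof}

\subsection{The eight secants}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:arc}, $\mathcal A$ is a KM-arc of type $8$ with nucleus $N$. Let $a\in\mathbb F_8$. The translation $y\mapsto y+a^4$ of $\ell_a$ fixes $N$ and preserves linearity. It takes the affine part to
\[
Y=\{su+s^6:s\in\mathbb F_8\},\qquad u=a+\omega^2\notin\mathbb F_8,\qquad |Y|=8 .
\]
We check the hypotheses of Lemma~\ref{lem:criterion}.

(i) Recall that $\sum_{s\in\mathbb F_8^*}s^j=0$ whenever $7\nmid j$. The element with $s=0$ is $0$, and for $s\ne0$ we have $s^6=s^{-1}$. So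
\[
\sum_{y\in Y}y=\sum_{s\ne0}(su+s^{-1})=0,\qquad
\sum_{y\in Y}y^3=\sum_{s\ne0}(u^3s^3+u^2s+us^{-1}+s^{-3})=0 .
\]

(ii) Suppose that the elements with four distinct parameters $s_1,\dots,s_4$ have sum $0$. Since $1,u$ are linearly independent over $\mathbb F_8$, we get $\sum s_i=0$ and $\sum s_i^6=0$.

If one parameter is $0$, say $s_4=0$, then $s_3=s_1+s_2$ and $\frac1{s_1}+\frac1{s_2}=\frac1{s_1+s_2}$. So $(s_1/s_2)^2+s_1/s_2+1=0$ and $s_1/s_2\in\mathbb F_4\setminus\mathbb F_2$, which is impossible in $\mathbb F_8$.

If all $s_i\ne0$, put $\sigma=s_1+s_2=s_3+s_4$. Then $\sigma\ne0$ and $\frac{\sigma}{s_1s_2}=\frac{\sigma}{s_3s_4}$. So $s_1s_2=s_3s_4$, and $\{s_1,s_2\}$, $\{s_3,s_4\}$ are the root sets of the same quadratic polynomial, a contradiction.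

By Lemma~\ref{lem:criterion}, $Y\cup\{\infty\}$ is not $\mathbb F_2$-linear.
\end{proof}

\section{Power sums}\label{sec:power}

From here on $\mathcal A$ is a KM-arc of type $t$, $2<t<q$, with the coordinates, $S$ and $Y_a$ of Section~\ref{sec:intro}. Put
\[
p_i(a)=\sum_{y\in Y_a}y^i\quad(i\ge0),\qquad f_a(T)=\prod_{y\in Y_a}(T+y),
\]
with the convention $0^0=1$ here and below. The \emph{binary support} of an integer is the set of powers of $2$ in its binary expansion.

\begin{lemma}\label{lem:L}
If $i,j\ge0$ have disjoint binary supports and $i+j\le q-1$, then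
\begin{equation}\label{eq:L}
\sum_{a\in S}a^jp_i(a)=0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $m\in\mathbb F_q$. By \eqref{eq:line} each value of $y+am$, with $a\in S$ and $y\in Y_a$, occurs $0$ or $2$ times. So $\sum_{a,y}(y+am)^{i+j}=0$. As a polynomial in $m$ the left side has degree at most $q-1$ and vanishes on $\mathbb F_q$, so its coefficients vanish. The coefficient of $m^j$ is $\binom{i+j}{j}\sum_{a}a^jp_i(a)$, and by Lucas' theorem $\binom{i+j}j$ is odd exactly when the supports of $i$ and $j$ are disjoint.
\end{proof}

We use the lemma as follows. Fix $i$ and regard $p_i(a)$ as a multiplier at $a$. Then \eqref{eq:L} says that $\sum_{a\in S}p_i(a)\psi(a)=0$ for every \emph{test function} $\psi$ for $i$, that is, for every linear combination $\psi$ of the monomials $a^j$ allowed by the lemma. If a test function vanishes at all points of $S$ but one, and not at that point, then the multiplier there is zero.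

\emph{The case $t=4$.} Take $i=1$. All even $j\le q-2$ are allowed, so every polynomial in $a^2$ of degree at most $q/2-1$ (in $a^2$) is a test function. Given $a_0\in S$, the function $\prod_{c\in S\setminus\{a_0\}}(a+c)^2$ is one, because $n-1=q/4\le q/2-1$. It vanishes on $S$ except at $a_0$, so $p_1(a_0)=0$. Four distinct elements with sum $0$ form a coset. So every $Y_a$ is a coset.

For general $t$ the analogous function $\prod_{c\ne a_0}(a+c)^t$ has degree $t(n-1)=q$, which is too large. We drop one factor, and a missing binary digit of $i$ makes up for it.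

\begin{proposition}\label{prop:derivative}
For all $a\in S$ we have $p_i(a)=0$ for $0\le i<t-1$, and $f_a'$ is a nonzero constant $\mu_a$.
\end{proposition}

\begin{proof}
Since $i<t-1$, some $2^e<t$ is not in the binary support of $i$. So the exponents $j=\kappa+tl$ with $\kappa\in\{0,2^e\}$ and $0\le l\le q/t-1=n-2$ have support disjoint from that of $i$. Moreover $i+\kappa\le t-1$, so $i+j\le(t-1)+t(q/t-1)=q-1$. Given $a_0\in S$, choose $b\in S\setminus\{a_0\}$. The function
\[
(a+b)^{2^e}\prod_{c\in S\setminus\{a_0,b\}}(a+c)^t
\]
is a test function, because the product is a polynomial of degree $n-2$ in $a^t$. It vanishes on $S$ except at $a_0$. Hence $p_i(a_0)=0$.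

From $1/(T+y)=\sum_{i\ge0}y^iT^{-i-1}$ we get $f_a'/f_a=\sum_{i\ge0}p_i(a)T^{-i-1}$. By what we have shown, only powers $T^{-r}$ with $r\ge t$ occur in this series. Since $\deg f_a=t$, the polynomial $f_a'$ has degree at most $0$. It is not zero because $f_a$ has distinct roots.
\end{proof}

For $t=8$ this shows that condition (i) of Lemma~\ref{lem:criterion} holds for the affine parts of every KM-arc of type $8$. The argument stops at $i=t-1$, where no digit is missing, and indeed $p_{t-1}(a)=\mu_a\ne0$.

Since $f_a'$ is constant, $T$ is the only odd power of $T$ in $f_a$: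
\begin{equation}\label{eq:fa}
f_a=T^t+\sum_{\substack{0\le j<t\\ j\text{ even}}}c_j(a)T^j+\mu_aT .
\end{equation}
Call an even $K$ with $0<K<t$ \emph{bad} if it is not a power of $2$, and call $c_K(a)$ a bad coefficient. If $c_K(a)=0$ for all bad $K$, then $f_a=g+c_0(a)$, where $g$ is an additive polynomial (powers $T^{2^i}$ only). For $y_0\in Y_a$ we then have $f_a(T+y_0)=g(T)+f_a(y_0)=g(T)$. So $Y_a$ is $y_0$ plus the set of roots of $g$, which is an additive subgroup, and $Y_a$ is a coset. The next section studies bad coefficients that do not vanish.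

\section{Bad coefficients, and cross-ratios for $t=q/4$}\label{sec:bad}

Suppose that some bad coefficient is nonzero. Let $K$ be the largest bad index such that $c_K(a)\ne0$ for some $a\in S$, and put $w_a=\mu_ac_K(a)$. Not all $w_a$ are zero. The first lemma shows that the $w_a$ are power sums, and so makes them accessible to test functions.

\begin{lemma}\label{lem:w}
We have $p_{2t-1-K}(a)=w_a$ for all $a\in S$. Consequently
\begin{equation}\label{eq:Lprime}
\sum_{a\in S}w_a\,a^{\kappa+2tl}=0
\end{equation}
for all $\kappa\ge0$ whose binary support is inside that of $K$ and all integers $l$ with $0\le l<q/(2t)$.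
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:derivative}, $\sum_ip_i(a)T^{-i-1}=\mu_a/f_a$. So $p_{2t-1-K}(a)$ is $\mu_a$ times the coefficient of $T^{-(t-K)}$ in
\[
T^t/f_a=(1+E)^{-1}=\sum_{r\ge0}E^r,\qquad E=\sum_{j}c_j(a)T^{j-t}+\mu_aT^{1-t},
\]
where $j$ runs as in \eqref{eq:fa}. All exponents in $E$ are negative. The term $\mu_aT^{1-t}$ does not contribute, since $t-1>t-K$, and neither does $r=0$, since $t-K>0$. The summand $r=1$ contributes $c_K(a)$. A contribution from $r\ge2$ is a product $c_{j_1}(a)\cdots c_{j_r}(a)$ with $\sum(t-j_i)=t-K$, so $t-j_i<t-K$ and $j_i>K$ for all $i$. By the choice of $K$ it is nonzero only if every $j_i$ is a power of $2$. Then $j_i\le t/2$ and $\sum(t-j_i)\ge2\cdot t/2=t>t-K$, a contradiction. So the coefficient is $c_K(a)$.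

Now $2t-1-K=t+(t-1-K)$, so its binary support consists of $t$ and of the powers of $2$ below $t$ that are not in the support of $K$. The exponent $\kappa+2tl$ has disjoint support. Since $\kappa\le K$, the sum of the two exponents is at most $(2t-1)+2t\bigl(\tfrac q{2t}-1\bigr)=q-1$. Apply Lemma~\ref{lem:L}.
\end{proof}

The index $K$ is positive, even and not a power of $2$. So it has two binary digits $2^u<2^v$ with
\[
1\le u<v\le\tau-1 .
\]
We fix such $u$ and $v$. By \eqref{eq:Lprime}, $(a+b)^{2^u}(a+c)^{2^v}$ times any polynomial in $a^{2t}$ of degree less than $q/(2t)$ (in $a^{2t}$) is a test function for the multipliers $w_a$. It can be made to vanish at $2+(q/(2t)-1)$ prescribed points. For $t=q/4$ this kills three of the five points of $S$, and two terms remain.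

\begin{proposition}\label{prop:cross}
Let $t=q/4>2$. Either all $Y_a$ are cosets, or there is a subfield $\mathbb F_{q_0}$ with $4\le q_0<q$ such that, up to a projectivity of the pencil of lines through $N$, the five $t$-secants lie in the subline $PG(1,q_0)$.
\end{proposition}

\begin{proof}
Suppose that not all $Y_a$ are cosets. Then some bad coefficient is nonzero, and we use the notation above. Here $2t=q/2$, and $(x+d)^{q/2}=x^{q/2}+d^{q/2}$. So for all $b,c,d\in\mathbb F_q$
\begin{equation}\label{eq:two}
\sum_{x\in S}w_x(x+b)^{2^u}(x+c)^{2^v}(x+d)^{q/2}=0 .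
\end{equation}

If $w_{a_0}\ne0$ and $w_{a_1}=0$ for some $a_0,a_1\in S$, then taking for $b,c,d$ the other three elements of $S$ leaves a single nonzero term, a contradiction. As some $w_x$ is nonzero, all are.

Let $S=\{a,a',b,c,d\}$. Now \eqref{eq:two} has exactly two nonzero terms:
\[
w_a(a+b)^{2^u}(a+c)^{2^v}(a+d)^{q/2}=w_{a'}(a'+b)^{2^u}(a'+c)^{2^v}(a'+d)^{q/2}.
\]
The multipliers are unknown, but they cancel when we divide by the same relation with $b$ and $c$ interchanged. The result is
\[
\rho^{2^u}=\rho^{2^v}\qquad\text{for}\qquad\rho=\frac{(a'+b)(a+c)}{(a+b)(a'+c)} ,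
\]
the cross-ratio that is the image of $a'$ under the projectivity taking $b,a,c$ to $0,1,\infty$. The map $z\mapsto z^{2^u}$ is injective, so $\rho^{2^{v-u}}=\rho$ and $\rho\in\mathbb F_{q_0}$ with $q_0=2^g$, $g=\gcd(v-u,h)$. Since $\tau=h-2$, we have $1\le v-u\le\tau-2=h-4$, so $g<h$ and $q_0<q$. As $\rho$ is a cross-ratio of four distinct points, $\rho\ne0,1$; hence $q_0\ne 2$ and $q_0\ge4$. The subfield does not depend on how the elements of $S$ are named. So the projectivity taking three chosen elements of $S$ to $0,1,\infty$ takes the remaining two into $\mathbb F_{q_0}$.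
\end{proof}

\section{Secants in a subline}\label{sec:subline}

The second alternative of Proposition~\ref{prop:cross} resembles the case $t=q/2$, where the three secants formed a subline $PG(1,2)$ and the affine parts were preimages of single elements under one additive map $\mathbb F_q\to\mathbb F_2$. The following theorem does the same over any subfield.

\begin{theorem}\label{thm:red}
Let $\mathcal A$ be a KM-arc of type $t$, $2<t<q$, in $PG(2,q)$, whose $t$-secants, as points of the pencil of $N$, lie in a subline $PG(1,q_0)$, $\mathbb F_{q_0}\subset\mathbb F_q$. Then in suitable coordinates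
\[
\mathcal A=\{(x_0,x_1,y):y\in\varphi^{-1}(\bar Y_x)\},
\]
where $x=(x_0,x_1)$ runs over representatives in $\mathbb F_{q_0}^2$ of the $t$-secants, $\varphi:\mathbb F_q\to\mathbb F_{q_0}$ is a nonzero $\mathbb F_{q_0}$-linear map, and $\bar Y_x\subset\mathbb F_{q_0}$ has $\bar t:=q_0t/q$ elements. The set $\{(x_0,x_1,\bar y):\bar y\in\bar Y_x\}\subset PG(2,q_0)$ has $q_0+\bar t$ points and is of type $(0,2,\bar t)$; it meets every line not through $(0,0,1)$ in $0$ or $2$ points.
\end{theorem}

\begin{proof}
Choose coordinates with $N=(0,0,1)$ in which the $t$-secants correspond to a set $X\subset\mathbb F_{q_0}^2$ of $n$ pairwise independent vectors, the secant of $x$ consisting of $N$ and the points $(x_0,x_1,y)$. Put $Y_x=\{y:(x_0,x_1,y)\in\mathcal A\}$, so $|Y_x|=t$. The lines not through $N$ are the graphs $y=\beta x_0+mx_1$. Restricted to $\mathbb F_{q_0}^2$ these are exactly the $\mathbb F_{q_0}$-linear maps $L:\mathbb F_{q_0}^2\to\mathbb F_q$. So by Lemma~\ref{lem:prelim}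
\begin{equation}\label{eq:linmaps}
\#\{x\in X:L(x)\in Y_x\}\in\{0,2\}\qquad\text{for every such }L .
\end{equation}
For $x\ne x'$ in $X$, a linear map on $\mathbb F_{q_0}^2$ is determined by its values at $x$ and $x'$, which can be prescribed arbitrarily.

We must find a hyperplane $\Sigma$ of $\mathbb F_q$ over $\mathbb F_{q_0}$ such that all $Y_x$ are unions of cosets of $\Sigma$; then $\varphi$ is a linear map with kernel $\Sigma$. To find it, we study how the cosets of one-dimensional subspaces meet the $Y_x$.

\emph{Step 1: constant intersections.} Let $R\subset\mathbb F_q$ be a one-dimensional $\mathbb F_{q_0}$-subspace. Fix a linear map $L_0:\mathbb F_{q_0}^2\to\mathbb F_q$ and put $k_x=|Y_x\cap(L_0(x)+R)|$. Suppose $k_x\ne0$ and take $y\in Y_x\cap(L_0(x)+R)$. There are $q_0$ maps $L\in L_0+\mathrm{Hom}(\mathbb F_{q_0}^2,R)$ with $L(x)=y$. By \eqref{eq:linmaps} each of them satisfies $L(x')\in Y_{x'}$ for exactly one $x'\ne x$, and each $y'\in Y_{x'}\cap(L_0(x')+R)$ with $x'\ne x$ is the value at $x'$ of exactly one of them. So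
\[
\sum_{x'\ne x}k_{x'}=q_0\qquad\text{whenever }k_x\ne0 .
\]
Hence all nonzero $k_x$ equal one number $k$ (the total of all $k_{x'}$ minus $q_0$), and, unless all vanish, there are exactly $1+q_0/k$ of them. In particular $k$ divides $q_0$.

Any coset of $R$ at $x$ and any coset of $R$ at $x'\ne x$ occur together for some $L_0$. So any two nonzero intersection numbers, of cosets of $R$ with $Y_x$ and with $Y_{x'}$, are equal. Two cosets that meet the same $Y_x$ are compared through a coset that meets some other $Y_{x'}$. Thus there is one constant $k_R$, a divisor of $q_0$, such that every coset of $R$ meets every $Y_x$ in $0$ or $k_R$ points. Put $d=q_0/k_R$, a power of $2$. Every linear $\bar L:\mathbb F_{q_0}^2\to\mathbb F_q/R$ lifts to some $L_0$, so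
\begin{equation}\label{eq:mod}
\text{the coset }\bar L(x)\text{ meets }Y_x\text{ for exactly }0\text{ or }d+1\text{ elements }x\in X .
\end{equation}

\emph{Step 2: two kinds of subspaces.} Suppose that $d\ge2$ and that some coset $C$ of $R$ misses some $Y_x$. Consider all $\bar L$ with $\bar L(x)=C$. Each pair $(x',C')$ with $x'\ne x$ and $C'\cap Y_{x'}\ne\emptyset$ satisfies $\bar L(x')=C'$ for exactly one of them. There are $(n-1)t/k_R=q/k_R$ such pairs, and by \eqref{eq:mod} each $\bar L$ carries $0$ or $d+1$ of them, as $C$ misses $Y_x$. So the odd number $d+1>1$ divides the power of two $q/k_R$, a contradiction. Hence one of the following holds.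
\begin{itemize}
\item $k_R=q_0$, that is, every $Y_x$ is a union of cosets of $R$.
\item Each of the $q/q_0$ cosets of $R$ meets every $Y_x$ in exactly $k_R=tq_0/q=q_0/(n-1)<q_0$ points.
\end{itemize}

\emph{Step 3: a hyperplane.} Let $\Sigma$ be the sum of all $R$ of the first kind ($\Sigma=0$ if there are none). Then $Y_x+\Sigma=Y_x$ for all $x\in X$, and $\Sigma\ne\mathbb F_q$ because $t<q$. Suppose that $\Sigma$ has codimension at least $2$. Choose a two-dimensional $\mathbb F_{q_0}$-subspace $\Pi$ with $\Pi\cap\Sigma=0$. Every one-dimensional $R\subset\Pi$ is of the second kind, with the same $k=q_0/(n-1)$. Let $y\in Y_x$ and $W=Y_x\cap(y+\Pi)$. Splitting $y+\Pi$ into the $q_0$ cosets of one $R$ gives $|W|=q_0k$. Splitting $W\setminus\{y\}$ along the $q_0+1$ cosets $y+R$, $R\subset\Pi$, gives $|W|=1+(q_0+1)(k-1)=q_0k+k-q_0$. So $k=q_0$, a contradiction. Hence $\Sigma$ is a hyperplane.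

\emph{Step 4: the quotient.} Let $\varphi:\mathbb F_q\to\mathbb F_{q_0}$ be an $\mathbb F_{q_0}$-linear map with kernel $\Sigma$, and put $\bar Y_x=\varphi(Y_x)$. Then $Y_x=\varphi^{-1}(\bar Y_x)$ and $|\bar Y_x|=t/(q/q_0)=\bar t$. Every linear $\bar L:\mathbb F_{q_0}^2\to\mathbb F_{q_0}$ is $\varphi\circ L$ for some linear $L:\mathbb F_{q_0}^2\to\mathbb F_q$, and $\bar L(x)\in\bar Y_x$ if and only if $L(x)\in Y_x$. So by \eqref{eq:linmaps} lines of $PG(2,q_0)$ not through $(0,0,1)$ meet the new set in $0$ or $2$ points. Lines through $(0,0,1)$ meet it in $0$ or $\bar t$ points. Its size is $n\bar t=(q/t+1)q_0t/q=q_0+\bar t$.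
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
As noted in Section~\ref{sec:intro}, it suffices to find on each $t$-secant one affine coordinate, with $N$ at infinity, in which the affine part is a coset. For $t=q/2$ this is Proposition~\ref{prop:half}, and for $t=4$ it was proved in Section~\ref{sec:power}.

Let $t=q/4>2$; we use induction on $q$. If not all $Y_a$ are cosets, Proposition~\ref{prop:cross} and Theorem~\ref{thm:red} apply with some $q_0$, $4\le q_0<q$, and $\bar t=q_0/4$. If $q_0\in\{4,8\}$, then $\bar Y_x$ has $1$ or $2$ elements and is a coset. If $q_0\ge16$, then the set in $PG(2,q_0)$ is a KM-arc of type $q_0/4>2$. Its $\bar t$-secants pass through $(0,0,1)$, which is therefore its nucleus, and $\bar Y_x$ is a coset by induction. In all cases $Y_x=\varphi^{-1}(\bar Y_x)$ is a coset, as $\varphi$ is additive and onto. So the affine part on every $t$-secant is a coset after all.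

In each case the coset has $t\ge4$ elements, so the subgroup has order $t$ and is nontrivial, and Lemma~\ref{lem:coset} shows that the conjecture holds for these $t$.
\end{proof}

\section{Type $q/8$}

\begin{remark}
The arc of Theorem~\ref{thm:A} shows where the argument of Section~\ref{sec:bad} stops when $t=q/8$. There $n=9$, and the test functions for $w_a$ used above can be made to vanish at $2+3=5$ points of $S$, which leaves four terms instead of two. For $t=8$ the only bad index is $K=6$, and the expansion in the proof of Lemma~\ref{lem:w} gives $p_9(a)=\mu_ac_6(a)$, whether or not $c_6$ is identically zero. Neither $\mu_a$ nor $c_6(a)$ changes under translations of $y$. So for $a\in\mathbb F_8$ we may compute with $Y=\{su+s^6:s\in\mathbb F_8\}$, $u=a+\omega^2$, and use $s^8=s$: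
\[
p_9(a)=\sum_{s\ne0}(su^8+s^{-1})(su+s^{-1})=\sum_{s\ne0}(s^2u^9+u^8+u+s^{-2})=u^8+u=\omega+\omega^2=1 .
\]
At $a=\omega$ we get $p_9(\omega)=\sum_{y\in\mathbb F_8}y^9=\sum_{y\in\mathbb F_8}y^2=0$. So $w_a=1$ for $a\in\mathbb F_8$, and $w_\omega=0$.
\end{remark}

\begin{remark}
The construction of Theorem~\ref{thm:red} can be reversed, which gives a weaker statement for infinitely many $q$. Let $q=64^r$ and let $\varphi:\mathbb F_q\to\mathbb F_{64}$ be $\mathbb F_{64}$-linear and onto. With $\mathcal A$ from Theorem~\ref{thm:A} and its affine parts $Y_x$, $x\in\mathbb F_8\cup\{\omega\}$, the set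
\[
\{(1,x,y):x\in\mathbb F_8\cup\{\omega\},\ y\in\mathbb F_q,\ \varphi(y)\in Y_x\}
\]
is a KM-arc of type $q/8$ in $PG(2,q)$. It has nine affine parts of size $8\cdot q/64=q/8$, and \eqref{eq:line} holds because $\varphi(\beta+mx)=\varphi(\beta)+\varphi(m)x$ for $x\in\mathbb F_{64}$. On eight of its $q/8$-secants the affine part is not a coset, because its image $Y_x$ under the additive map $\varphi$ is not. So the coset conclusion of Theorem~\ref{thm:B} fails for $t=q/8$ for all $q=64^r$. For $r\ge2$ we claim only this, and not the failure of $\mathbb F_2$-linearity.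
\end{remark}

\begin{thebibliography}{1}
\bibitem{KMslides} \emph{New Families Of KM-Arcs}, \texttt{http://www.dma.unina.it/Fq13/Presentations/Media/DeBoeck\_Fq13.pdf}.
\end{thebibliography}
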